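# Diffusive coagulation with rates up to $i+j$: data without a solution

## 1. Clusters that diffuse, merge and break

Throughout, $d\ge1$, all functions of $x$ live on $\Omega=\mathbb R^d$, and $\Omega_T=(0,T)\times\mathbb R^d$.

**Definition 1 (the system).** Let $c_i(t,x)\ge0$ be the concentration of clusters of size $i$ ($i$-clusters), $i\ge1$. The diffusive discrete coagulation–fragmentation system (CFD) is
$$\partial_tc_i-d_i\Delta c_i=R_i(c):=K_{1,i}(c)-K_{2,i}(c)+F_{2,i}(c)-F_{1,i}(c),\qquad (t,x)\in(0,\infty)\times\mathbb R^d,\ i\ge1,\tag{1}$$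
$$c_i(0,x)=c_{0,i}(x),\qquad x\in\mathbb R^d,\ i\ge1,\tag{2}$$
with
$$K_{1,i}(c)=\frac12\sum_{j=1}^{i-1}a_{j,i-j}c_jc_{i-j},\quad K_{2,i}(c)=\sum_{j\ge1}a_{i,j}c_ic_j,\quad F_{1,i}(c)=B_ic_i,\quad F_{2,i}(c)=\sum_{j\ge i+1}B_j\beta_{j,i}c_j .$$
Here $a_{i,j}=a_{j,i}\ge0$ are the coagulation coefficients, $B_i\ge0$ with $B_1=0$ are the fragmentation rates, and $\beta_{i,j}\ge0$ is the average number of $j$-clusters produced when an $i$-cluster breaks, with $\sum_{j=1}^{i-1}j\beta_{i,j}=i$ for $i\ge2$. The diffusion coefficients satisfy, for some $D>0$,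
$$0<d_i\le D\qquad(i\ge1).\tag{3}$$

Example. Take $a_{i,j}=i+j$ and $B\equiv0$. The first three reaction terms are
$$R_1=-\sum_j(1+j)c_1c_j,\qquad R_2=c_1^2-\sum_j(2+j)c_2c_j,\qquad R_3=3c_1c_2-\sum_j(3+j)c_3c_j .$$
The gain of $R_3$ comes from the two ordered pairs $(1,2)$ and $(2,1)$, each with factor $\frac12\cdot3$. For fragmentation, $\beta_{i,1}=i$ and $\beta_{i,j}=0$ for $j\ge2$ describes complete break-up, and indeed $\sum_jj\beta_{i,j}=i$. Breaking off one unit is $\beta_{2,1}=2$ and $\beta_{i,1}=\beta_{i,i-1}=1$ for $i\ge3$, and $1+(i-1)=i$.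

**Definition 2 (finite mass).** $X_1$ is the space of sequences $u=(u_i)_{i\ge1}$ in $L^1(\mathbb R^d)$ with $\|u\|_1=\sum_ii|u_i|_{L^1}<\infty$, and $X_1^+$ is the set of those $u\in X_1$ with $u_i\ge0$ a.e.

Example. Let $0\le\varphi\in L^1$, $\varphi\ne0$. Then $(i^{-3}\varphi)_i\in X_1^+$, since $\sum i\cdot i^{-3}<\infty$, while $(i^{-2}\varphi)_i\notin X_1$, since $\sum i\cdot i^{-2}=\infty$. For $c\in X_1^+$ the function $\rho=\sum_iic_i$ is the mass density, and $\|c\|_1=\int\rho\,dx$. We shall use the simplest consequence of membership in $X_1$: the tails $\sum_{i>J}i|c_i|_{L^1}$ tend to $0$ as $J\to\infty$.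

**Definition 3 (heat semigroup).** Let $p_t(x)=(4\pi t)^{-d/2}e^{-|x|^2/4t}$ and $S(t)f=p_t*f$, $S(0)f=f$. The semigroup for $d_i\Delta$ is $S_i(t)=S(d_it)$.

We use these textbook facts: $S(t)$ is positive, symmetric, preserves integrals, contracts every $L^p$, is strongly continuous on $L^1$, and smooths:
$$\|S(t)f\|_{L^\infty}\le(4\pi t)^{-d/2p}\|f\|_{L^p},\qquad \|S(t)f\|_{L^r}\le Ct^{-\frac d2(\frac1q-\frac1r)}\|f\|_{L^q}\quad(1\le q\le r).$$

Example. For $d=1$, $e^{-x^2/4r^2}=\sqrt{4\pi r^2}\,p_{r^2}(x)$, so $S(\delta t)$ maps it to $r\,a^{-1/2}e^{-x^2/4a}$ with $a=r^2+\delta t$. A bump of width $r$ and diffusivity $\delta$ keeps its height, up to a factor $\sqrt2$, until time $r^2/\delta$.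

**Definition 4 (solution).** Let $T_*\in(0,+\infty]$. A solution of (CFD) on $[0,T_*)$ is a map $c=(c_i)$ from $[0,T_*)$ into $X_1^+$ such that for each $T\in(0,T_*)$ and $i\ge1$:

1. $c_i\in C([0,T];L^1(\Omega))$;
2. $K_{1,i}(c),K_{2,i}(c),F_{1,i}(c),F_{2,i}(c)\in L^1(\Omega_T)$;
3. $c_i$ is a mild solution of the $i$th equation: $c_i(t)=S_i(t)c_i(0)+\int_0^tS_i(t-s)R_i(c)(s)\,ds$ for $t\in[0,T]$.

Example. Let $a\equiv0$, $B_2=1$, $\beta_{2,1}=2$, all other $B_i=0$, and $c_{0,i}=0$ for $i\ge3$. Then $c_2(t)=e^{-t}S_2(t)c_{0,2}$, because $S_2(t)c_{0,2}-\int_0^tS_2(t-s)e^{-s}S_2(s)c_{0,2}\,ds=S_2(t)c_{0,2}\,(1-\int_0^te^{-s}ds)$. Moreover $c_1(t)=S_1(t)c_{0,1}+2\int_0^tS_1(t-s)c_2(s)\,ds$. Integrating, $\int c_1+2\int c_2$ is constant in time.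

Note what the definition does not ask: the mass $\|c(t)\|_1$ need not be conserved, and no moment higher than the first is assumed finite.

## 2. Existence when $a_{i,j}\le A(i+j)$

The paper "Weak solutions to the Cauchy problem for the diffusive discrete coagulation–fragmentation system" quotes the following.

**Quoted existence result.** If (3) holds, $c_0\in X_1^+$ and
$$\lim_{j\to\infty}\frac{a_{i,j}}j=\lim_{j\to\infty}\frac{B_{i+j}\beta_{i+j,i}}{i+j}=0\qquad(i\ge1),\tag{4}$$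
then there is at least one solution of (CFD) on $[0,\infty)$ with $\|c(t)\|_1\le\|c_0\|_1$ for $t\ge0$.

Condition (4) excludes $a_{i,j}=i+j$, for which $a_{i,j}/j\to1$, and also $a_{i,j}=ij$. The paper states that existence in the sense of Definition 4 is still an open question when $a_{i,j}\le A(i+j)$, and that only partial results are known. It does not spell out the remaining hypotheses. The concrete version treated here fixes them; the choice of hypotheses on fragmentation and on the data is a specialization.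

**Question.** Assume (3), $c_0\in X_1^+$, the second limit in (4) for every $i$, and $a_{i,j}\le A(i+j)$ for all $i,j\ge1$ with some constant $A>0$. Is there always a solution on $[0,T_*)$ for some $T_*\in(0,+\infty]$?

The answer is no, in every dimension.

**Theorem A ($d\ge2$).** Let $d\ge2$, $a_{i,j}=i+j$, $d_i=1$, $B_i=0$. There is $c_0\in X_1^+$ such that (CFD) has no solution on $[0,T_*)$ for any $T_*\in(0,\infty]$. If $d\ge3$, one can take $c_0$ such that in addition $\rho_0:=\sum_iic_{0,i}\in L^p(\mathbb R^d)$ for all $1\le p<d/2$.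

**Theorem B ($d=1$).** Let $d=1$, $B_i=0$. There are $0<d_i\le1$, $a_{i,j}=a_{j,i}\in[0,i+j]$ and $c_0\in X_1^+$ such that (CFD) has no solution on $[0,T_*)$ for any $T_*\in(0,\infty]$.

With $B\equiv0$ the second limit in (4) is trivial (take for instance $\beta_{i,1}=i$ and $\beta_{i,j}=0$ for $j\ge2$). So Theorems A and B settle the Question negatively for every $d\ge1$. A complement, not needed for that answer, shows where the border lies for equal diffusion coefficients.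

**Theorem C.** Let $d_i=\delta>0$ for all $i$, $a_{i,j}\le A(i+j)$, $\lim_jB_{i+j}\beta_{i+j,i}/(i+j)=0$ for all $i$, $c_0\in X_1^+$ and $\rho_0\in L^p(\mathbb R^d)$, where $p\ge1$ if $d=1$; $p>1$ if $d=2$; $p\ge d/2$ if $d\ge3$. Then there is a solution on $[0,\infty)$, and $\sum_iic_i(t)=e^{t\delta\Delta}\rho_0$.

Every $c_0\in X_1^+$ has $\rho_0\in L^1$. Hence for constant diffusion coefficients Theorems A and C together say: existence for all $c_0\in X_1^+$ with $\rho_0\in L^p$ (and all admissible $a,B,\beta$) holds if and only if $p\ge1$ ($d=1$), $p>1$ ($d=2$), $p\ge d/2$ ($d\ge3$). In particular Theorem B must use non-constant $d_i$.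

## 3. Finite systems and systems without space

No coagulation, no fragmentation: $c_i(t)=S_i(t)c_{0,i}$ is a solution.

One reaction only: let $a_{1,1}=2$, all other $a_{i,j}=0$, $B\equiv0$. Then $R_1=-2c_1^2$, $R_2=c_1^2$, and $R_1+2R_2=0$: the reaction conserves mass pointwise. More generally, if $a_{i,j}=0$ for $i+j>n$ and $B\equiv0$, then (4) holds and a solution exists. The difficulty lies in infinitely many sizes.

No space, $a_{i,j}=i+j$, $B\equiv0$. Interchanging sums formally, $\rho=\sum ic_i$ is constant, and with $M_2=\sum i^2c_i$,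
$$\frac{dM_2}{dt}=\frac12\sum_{i,j}(i+j)\big[(i+j)^2-i^2-j^2\big]c_ic_j=\sum_{i,j}(i+j)\,ij\,c_ic_j=2\rho M_2 .$$
So $M_2(t)=e^{2\rho t}M_2(0)$, which is finite for all times. Without space, linear rates look harmless. The growth rate of the large clusters is the local mass density $\rho$.

No space, two kinds of clusters. Fix $l$. Let even clusters of size $2l$ be "fuel", which does not react with itself, and let an odd cluster of size $J$ absorb fuel at rate $J$, becoming $J+2l$. Put $F=2lc_{2l}$ and $U=\sum_{J\text{ odd}}Jc_J$. Each absorption adds mass $2l$ to $U$, so formally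
$$\frac{dU}{dt}=\sum_J2l\cdot Jc_{2l}c_J=FU,\qquad\frac{dF}{dt}=-FU .$$
With $F(0)=h$, $U(0)=w$ this is the logistic equation $U'=U(h+w-U)$, and $U$ reaches $(h+w)/2$ at time $\log(h/w)/(h+w)$. A tiny seed $w$ eats half of the available mass in a time of order $\log(h/w)/h$, which is short when $h$ is large. This small model is the engine of Theorem B.

## 4. The weighted-mass estimate and the integral $\int_0\sigma^{-d/2}d\sigma$

The natural attempt at an existence proof is to truncate the coefficients and to show that no mass escapes to large sizes, by bounding a superlinear moment. With $d_i=1$, $B=0$ and $a_{i,j}=i+j$ the formal equations are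
$$\partial_t\rho-\Delta\rho=0,\qquad\partial_tM_2-\Delta M_2=2\rho M_2 .$$
So $\rho=S(t)\rho_0$, and the moment grows at most like $\exp\big(2\int_0^t\|S(\sigma)\rho_0\|_\infty d\sigma\big)$. (If $M_2(0)$ is infinite one uses a slower superlinear weight; see Section 8.) If $\rho_0\in L^p$ with $p>d/2$, then $\|S(\sigma)\rho_0\|_\infty\le(4\pi\sigma)^{-d/2p}\|\rho_0\|_{L^p}$ is integrable at $0$ and the attempt succeeds. If only $\rho_0\in L^1$ is known, the bound is $(4\pi\sigma)^{-d/2}\|\rho_0\|_{L^1}$. This is integrable for $d=1$, with $\int_0^t(4\pi\sigma)^{-1/2}d\sigma=\sqrt{t/\pi}$, and not integrable for $d\ge2$. Here the attempt stops.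

The divergence is not an artifact of the sup norm. Let $\rho_0$ be a mass $m$ spread uniformly on the ball $B(0,r)$. For $\sigma\ge r^2$ and $|x|\le\sqrt\sigma$, every $z\in B(0,r)$ has $|x-z|\le2\sqrt\sigma$, so $S(\sigma)\rho_0(x)\ge m\,e^{-1}(4\pi\sigma)^{-d/2}$. A Brownian path that stays in $|x|\le\sqrt\sigma$ during $[r^2,t]$ collects at least $m\,e^{-1}(4\pi)^{-d/2}\int_{r^2}^t\sigma^{-d/2}d\sigma$; for $d=2$ this is $\frac m{4\pi e}\log(t/r^2)$, which tends to infinity as $r\to0$ with $m$ fixed.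

To turn this into non-existence for $d\ge2$, three points must be dealt with.

First, a solution in the sense of Definition 4 might lose mass, and then $\rho$ would be smaller than $S(t)\rho_0$. We rule this out by averaging the mass flux past size $n$ over $n\in[N,2N)$.

Second, what makes the mass $u$ above size $J$ grow is the mass $\rho-u$ below $J$, which drops when $u$ becomes large. We use a dichotomy: either $u$ already carries a fixed fraction of the mass at the scale considered, which is what we want, or $\rho-u$ is nearly $\rho$ and $u$ grows.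

Third, one ball gives a finite amplification factor. We place infinitely many balls around the origin, of radii $r_1>r_2>\dots$ and masses $m_1,m_2,\dots$, the $k$th made of $k$-clusters. The mass above size $J$ starts at $m_{J+1}$ and is amplified to a fraction of $m_J$, then of $m_{J-1}$, and so on, as the scale grows from $r_{J+1}$ to a fixed size. The lower bound at the end does not depend on $J$.

For $d=1$ and equal diffusion the collected exponent is at most $m\sqrt{t/\pi}$, and Theorem C confirms that existence holds. With unequal diffusion coefficients we are free to make fuel of height $h$ and width $r$ diffuse so slowly that it stays near the origin for a time $\tau$, and to make the absorbing clusters nearly immobile. They then collect an exponent of order $h\tau$. Section 7 tunes the parameters so that $h\tau$ is large, the total mass is summable, and the fuel at the origin is replenished by diffusion as fast as it is eaten.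

## 5. Mass flux, weak form, and a Feynman–Kac iteration

A map in $C([0,T];L^1)$ has a jointly measurable version which at every $t$ represents its value: take step functions in time within $2^{-n}$ of it uniformly in $t$; for every $t$ they converge a.e. in $x$, and we take their $\limsup$ (with value $0$ where it is not finite), then its positive part. We use such versions. Identities at a time $t$ are identities in $L^1(\mathbb R^d)$. By the semigroup property mild solutions can be restarted: $c_i(t)=S_i(t-s)c_i(s)+\int_s^tS_i(t-\sigma)R_i(c)(\sigma)\,d\sigma$ for $0\le s\le t$.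

**Mass flux.** The purpose is to write the mass balance of the sizes up to $n$. Let $B=0$. Symmetrizing, $\sum_{i\le n}iK_{1,i}=\frac12\sum_{i+j\le n}(i+j)a_{i,j}c_ic_j=\sum_{i+j\le n}i\,a_{i,j}c_ic_j$. Subtracting $\sum_{i\le n}iK_{2,i}=\sum_{i\le n}\sum_{j\ge1}ia_{i,j}c_ic_j$ gives
$$\sum_{i\le n}iR_i(c)=-L_n,\qquad L_n:=\sum_{i\le n}\ \sum_{j>n-i}i\,a_{i,j}c_ic_j\ge0 .\tag{5}$$
Here $L_n\le\sum_{i\le n}iK_{2,i}\in L^1(\Omega_T)$. Since $S_i(t)$ preserves integrals, integrating the mild formulas over $\mathbb R^d$ gives $\sum_{i\le n}i\int c_i(t)=\sum_{i\le n}i\int c_{0,i}-\int_0^t\!\int L_n\le\|c_0\|_1$, whatever the $d_i$. Letting $n\to\infty$, $\|c(t)\|_1\le\|c_0\|_1$.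

**Lemma 1 (weak form).** Let $\delta>0$, $R\in L^1(\Omega_T)$, $v(0)\in L^1$ and $v(t)=S(\delta t)v(0)+\int_0^tS(\delta(t-\sigma))R(\sigma)\,d\sigma$. Let $d=1$ and let $\psi$ be bounded and $C^1$ with Lipschitz derivative. Then for $0\le s\le t\le T$
$$\int\psi v(t)\,dx=\int\psi v(s)\,dx+\int_s^t\!\!\int(\delta\psi''v+\psi R)\,dx\,d\sigma .$$
For $\psi\equiv1$ this holds in every dimension.

**Proof.** For $\psi\equiv1$ integrate the mild formula. In general $\psi'$ is bounded, because $|\psi(x+1)-\psi(x)-\psi'(x)|\le\frac12\mathrm{Lip}(\psi')$. For $\tau>0$, $\partial_\tau p_{\delta\tau}=\delta p_{\delta\tau}''$, and two integrations by parts give $\partial_\tau S(\delta\tau)\psi=\delta S(\delta\tau)\psi''$. Also $S(\delta\tau)\psi\to\psi$ uniformly as $\tau\to0$, since $\psi$ is Lipschitz. So $S(\delta\tau)\psi=\psi+\delta\int_0^\tau S(\delta r)\psi''\,dr$. By the symmetry of $S$,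
$$\int\psi v(t)=\int v(0)\,S(\delta t)\psi+\int_0^t\!\!\int R(\sigma)\,S(\delta(t-\sigma))\psi\,dx\,d\sigma .$$
Insert the formula for $S(\delta\tau)\psi$ with $\tau=t$ and $\tau=t-\sigma$, substitute $r\mapsto r-\sigma$ in the second case, and use Fubini and symmetry:
$$\int\psi v(t)=\int v(0)\psi+\int_0^t\!\!\int R\psi+\delta\int_0^t\!\!\int\psi''\Big[S(\delta r)v(0)+\int_0^rS(\delta(r-\sigma))R(\sigma)\,d\sigma\Big]dx\,dr .$$
The bracket is $v(r)$. Subtract the identity at $s$ from that at $t$. $\square$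

**Lemma 2 (iteration).** Let $\delta>0$, $s<t$, let $0\le V\le H$ be measurable on $(s,t)\times\mathbb R^d$ with $H$ constant, $0\le v\in L^\infty((s,t);L^1)$ measurable and defined at every time in $[s,t]$, and $0\le g\in L^1((s,t)\times\mathbb R^d)$. Let $Y_\sigma=y+\sqrt{2\delta}\,W_{\sigma-s}$ with $W$ a standard Brownian motion, and $\mathbb E_y$ the expectation.

(i) If $v(r)\ge S(\delta(r-s))v(s)+\int_s^rS(\delta(r-\sigma))(Vv)(\sigma)\,d\sigma$ for $r\in[s,t]$, then for bounded measurable $\psi\ge0$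
$$\int\psi v(t)\,dx\ge\int v(s,y)\,\mathbb E_y\Big[\psi(Y_t)\,e^{\int_s^tV(\sigma,Y_\sigma)d\sigma}\Big]dy .$$

(ii) If $v(r)\le S(\delta(r-s))v(s)+\int_s^rS(\delta(r-\sigma))(Vv+g)(\sigma)\,d\sigma$ for $r\in[s,t]$, then
$$\int v(t)\,dx\le\int v(s,y)\,\mathbb E_y\Big[e^{\int_s^tV(\sigma,Y_\sigma)d\sigma}\Big]dy+e^{H(t-s)}\int_s^t\!\!\int g .$$

**Proof.** All operators are positive, so the inequality for $v(\sigma)$ may be inserted into the integral on the right, and this may be repeated $n$ times. The terms containing $v(s)$ are $T_0=S(\delta(t-s))v(s)$ and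
$$T_m=\int_{s<\sigma_1<\dots<\sigma_m<t}S(\delta(t-\sigma_m))V(\sigma_m)S(\delta(\sigma_m-\sigma_{m-1}))\cdots V(\sigma_1)S(\delta(\sigma_1-s))v(s)\,d\sigma .$$
The density of $Y_{\sigma'}$ given $Y_\sigma$ is $p_{\delta(\sigma'-\sigma)}(\cdot-Y_\sigma)$. By Tonelli and the Markov property,
$$\int\psi T_m=\int v(s,y)\,\mathbb E_y\Big[\psi(Y_t)\int_{s<\sigma_1<\dots<\sigma_m<t}\prod_iV(\sigma_i,Y_{\sigma_i})\,d\sigma\Big]dy=\int v(s,y)\,\mathbb E_y\Big[\psi(Y_t)\tfrac1{m!}\Big(\int_s^tV(\sigma,Y_\sigma)d\sigma\Big)^m\Big]dy .$$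
In (i) drop the nonnegative remainder, let $n\to\infty$ and sum the exponential series by monotone convergence. In (ii) take $\psi=1$. The remainder after $n$ steps has integral at most $\frac{(H(t-s))^n}{n!}\sup\|v\|_{L^1}\to0$. The term with $g$ preceded by $m$ factors $V$ has integral at most $\frac{(H(t-s))^m}{m!}\int\!\int g$, and these sum to $e^{H(t-s)}\int\!\int g$. Finally, $Y_\sigma$ has a density for $\sigma>s$, so changing $V$ on a null set does not change $\int_s^tV(\sigma,Y_\sigma)d\sigma$ almost surely. $\square$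

## 6. Theorem A: amplification through a chain of shrinking balls

**Constants and data.** Let $\Lambda=8\sqrt d$, $c_1=\frac12(4\pi)^{-d/2}e^{-(\Lambda+1)^2/4}$, $c_2=(2\pi)^{-d/2}$ and $\eta=c_1/(2c_2)$, so $\eta<1$. (The constants $c_1,c_2$ carry no argument and will not be confused with concentrations.) We want $m_k>0$ ($k\ge1$) and $r_k>0$ ($k\ge0$) with $\sum m_k<\infty$, $r_k\le r_{k-1}/4$, and
$$\tfrac12c_1m_k\int_{r_k^2}^{r_{k-1}^2/8}\sigma^{-d/2}d\sigma\ \ge\ \log\frac{4m_k}{m_{k+1}}\qquad(k\ge1).\tag{6}$$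

For all $d\ge2$: take $r_0=1$, $m_k=2^{-k}$. The right side of (6) is $\log8$, and $r_k$ can be chosen inductively small because $\int_0\sigma^{-d/2}d\sigma=\infty$.

For $d\ge3$ with the $L^p$ property: take $r_k=2^{-(k+2)^2}$ and $m_k=Kk\,r_k^{d-2}$. Then $r_k/r_{k-1}=2^{-(2k+3)}\le\frac1{32}$, and the integral in (6) equals
$$\tfrac2{d-2}\,r_k^{2-d}\Big[1-\big(\sqrt8\,r_k/r_{k-1}\big)^{d-2}\Big]\ge\tfrac1{d-2}\,r_k^{2-d}.$$
So the left side of (6) is at least $c_1Kk/(2(d-2))$. The right side is at most $\log4+(d-2)(2k+5)\log2\le C_dk$, since $m_k/m_{k+1}\le(r_k/r_{k+1})^{d-2}$. Hence (6) holds for $K$ large, and clearly $\sum m_k<\infty$.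

Let $\varphi_k=|B(0,r_k)|^{-1}1_{B(0,r_k)}$ and
$$c_{0,k}=k^{-1}m_k\varphi_k,\qquad\text{so that}\qquad\rho_0=\sum_km_k\varphi_k,\quad\|c_0\|_1=\sum_km_k<\infty .$$
In the second choice $\|m_k\varphi_k\|_{L^p}=m_k|B(0,r_k)|^{1/p-1}\le Ck\,r_k^{d/p-2}$ with $C$ independent of $k$. This is summable for each $1\le p<d/2$, so $\rho_0\in L^p$.

Suppose now that $c$ is a solution on $[0,T_*)$ and fix $T\in(0,T_*)$. Put $\rho=\sum_iic_i$ and $\rho^n=\sum_{i\le n}ic_i$.

**Step A1: no mass is lost, $\rho(t)=S(t)\rho_0$ on $[0,T]$.** This step is needed because the lower bound for $\rho$ drives everything later. By (5) and restarting, for $0\le s\le t\le T$,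
$$\rho^n(t)=S(t-s)\rho^n(s)-\int_s^tS(t-\sigma)L_n(\sigma)\,d\sigma .\tag{7}$$
With $s=0$ and $n\to\infty$, $\rho(t)\le S(t)\rho_0$. Fix $\varepsilon\in(0,T)$. On $(\varepsilon,T)$, $\rho\le(4\pi\varepsilon)^{-d/2}\|\rho_0\|_{L^1}$ is bounded, and $\|\rho(t)\|_{L^1}\le\|\rho_0\|_{L^1}$, so $\rho^2\in L^1((\varepsilon,T)\times\mathbb R^d)$.

We want $L_n\to0$ along a sequence. A single $L_n$ contains for instance $n(n+1)c_nc_1$, which is not controlled by $(nc_n)c_1$. But a pair $(i,j)$ contributes to $L_n$ only if $i\le n<i+j$, that is, for few values of $n$ when $j$ is small. So we average. The number of such $n\in[N,2N-1]$ is at most $\min(j,N)$, and there are none unless $i<2N$ and $i+j>N$. Hence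
$$\frac1N\sum_{n=N}^{2N-1}L_n\le\sum_{i<2N,\ i+j>N}\frac{\min(j,N)}N\,i(i+j)c_ic_j\le4\sum_{i+j>N}ic_i\,jc_j .$$
Indeed, if $j\le i$ then $\frac jNi(i+j)\le\frac{2i}N\,ij\le4ij$; if $j>i$ then $\frac{\min(j,N)}Ni(i+j)\le2ij$. The right side is at most $4\rho^2$ and tends to $0$ a.e., hence in $L^1((\varepsilon,T)\times\mathbb R^d)$. So there are $n_N\in[N,2N)$ with $L_{n_N}\to0$ in $L^1((\varepsilon,T)\times\mathbb R^d)$, and (7) with $s=\varepsilon$ gives $\rho(t)=S(t-\varepsilon)\rho(\varepsilon)$ for $t\in[\varepsilon,T]$.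

Now let $\varepsilon\to0$. Since $\rho(\varepsilon)\le S(\varepsilon)\rho_0$, and since $c_i\in C([0,T];L^1)$, for each $n$
$$\|S(\varepsilon)\rho_0-\rho(\varepsilon)\|_{L^1}=\|\rho_0\|_{L^1}-\|\rho(\varepsilon)\|_{L^1}\le\|\rho_0\|_{L^1}-\|\rho^n(\varepsilon)\|_{L^1}\xrightarrow[\varepsilon\to0]{}\|\rho_0-\rho^n(0)\|_{L^1}.$$
Letting $n\to\infty$, the left side tends to $0$ as $\varepsilon\to0$. Since $\rho(t)-S(t)\rho_0=S(t-\varepsilon)(\rho(\varepsilon)-S(\varepsilon)\rho_0)$, we get $\|\rho(t)-S(t)\rho_0\|_{L^1}\le\|\rho(\varepsilon)-S(\varepsilon)\rho_0\|_{L^1}\to0$.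

**Step A2: the mass above size $J$ grows with potential $\rho^J$.** This gives the lower bound to be iterated. Fix $J\ge1$, let $u=\rho-\rho^J=\sum_{j>J}jc_j$ and $V=\rho-u=\rho^J\ge0$. Subtract (7) with $n=J$ from $\rho(t)=S(t-s)\rho(s)$:
$$u(t)=S(t-s)u(s)+\int_s^tS(t-\sigma)L_J(\sigma)\,d\sigma,\qquad L_J\ge\sum_{i\le J}ic_i\sum_{j>J}(i+j)c_j\ge Vu .$$
In particular $u(t)\ge S(t-s)u(s)$ for $0\le s\le t$, and $\int u(t)\,dx$ is nondecreasing. For $0<s<t\le T$, $V\le\rho$ is bounded on $[s,t]$, so Lemma 2(i) gives for bounded measurable $\psi\ge0$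
$$\int\psi u(t)\,dx\ge\int u(s,y)\,\mathbb E_y\Big[\psi(Y_t)\exp\int_s^tV(\sigma,Y_\sigma)\,d\sigma\Big]dy,\qquad Y_\sigma=y+\sqrt2\,W_{\sigma-s}.\tag{8}$$
We follow the part of this mass in the parabola $|x|\le\Lambda\sqrt t$:
$$I(t)=\int_{|x|\le\Lambda\sqrt t}u(t,x)\,dx .$$

**Step A3: growth while $u$ is small.** This is the second half of the dichotomy. The claim: let $s>0$, $2s\ge r_k^2$, $4s\le t\le T$, and $I(\sigma)\le\eta m_k$ for all $\sigma\in[2s,t]$. Then
$$I(t)\ge\tfrac12I(s)\exp\Big(\tfrac12c_1m_k\int_{2s}^t\sigma^{-d/2}d\sigma\Big).\tag{9}$$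

Let $|y|\le\Lambda\sqrt s$ and write $A=\{|Y_t|\le\Lambda\sqrt t\}$, $A_\sigma=\{|Y_\sigma|\le\Lambda\sqrt\sigma\}$ for $\sigma\in[2s,t]$. Let $N$ be a standard Gaussian vector in $\mathbb R^d$, so $\mathbb E|N|^2=d$. Since $|y|\le\Lambda\sqrt s\le\frac12\Lambda\sqrt t$, and $|y|\le2^{-1/2}\Lambda\sqrt\sigma$ for $\sigma\ge2s$, Chebyshev's inequality gives
$$\mathbb P(A^c)\le\mathbb P\big(\sqrt2|N|>\tfrac\Lambda2\big)\le\frac{8d}{\Lambda^2}=\frac18,\qquad\mathbb P(A_\sigma^c)\le\mathbb P\big(\sqrt2|N|>(1-2^{-1/2})\Lambda\big)\le\frac{24d}{\Lambda^2}=\frac38 ,$$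
where $2/(1-2^{-1/2})^2<24$. So $\mathbb P(A\cap A_\sigma)\ge\frac12$.

For $\sigma\in[2s,t]$ we have $r_k\le\sqrt\sigma$. If also $|x|\le\Lambda\sqrt\sigma$, every $z\in B(0,r_k)$ has $|x-z|\le(\Lambda+1)\sqrt\sigma$, hence by Step A1
$$\rho(\sigma,x)\ge m_kS(\sigma)\varphi_k(x)\ge m_k(4\pi\sigma)^{-d/2}e^{-(\Lambda+1)^2/4}=2c_1m_k\sigma^{-d/2}.$$
The density of $Y_\sigma$ is at most $(4\pi(\sigma-s))^{-d/2}\le(2\pi\sigma)^{-d/2}=c_2\sigma^{-d/2}$. Since $V=\rho-u\ge0$,
$$\mathbb E_y[V(\sigma,Y_\sigma)1_A]\ge\mathbb E_y[\rho(\sigma,Y_\sigma)1_{A\cap A_\sigma}]-\mathbb E_y[u(\sigma,Y_\sigma)1_{A_\sigma}]\ge\sigma^{-d/2}\big(c_1m_k-c_2I(\sigma)\big)\ge\tfrac12c_1m_k\sigma^{-d/2},$$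
because $c_2I(\sigma)\le c_2\eta m_k=\frac12c_1m_k$. Put $Z=\int_{2s}^tV(\sigma,Y_\sigma)d\sigma\ge0$. Jensen's inequality under the conditional law given $A$ yields
$$\mathbb E_y[1_Ae^Z]\ge\mathbb P(A)\exp\big(\mathbb E_y[Z1_A]/\mathbb P(A)\big)\ge\tfrac12\exp\big(\mathbb E_y[Z1_A]\big)\ge\tfrac12\exp\Big(\tfrac12c_1m_k\int_{2s}^t\sigma^{-d/2}d\sigma\Big).$$
Insert this into (8) with $\psi=1_{|x|\le\Lambda\sqrt t}$, keeping only $|y|\le\Lambda\sqrt s$. This is (9).

**Step A4: persistence between scales.** We also need that $I$ cannot drop by more than a factor $2$. If $|y|\le\frac12\Lambda\sqrt t$, the same Chebyshev bound gives $\mathbb P(|y+\sqrt2W_{t-s}|\le\Lambda\sqrt t)\ge\frac78$. So $u(t)\ge S(t-s)u(s)$ implies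
$$I(t)\ge\tfrac12\int_{|y|\le\Lambda\sqrt t/2}u(s,y)\,dy\quad(0\le s<t\le T),\qquad\text{hence}\quad I(t)\ge\tfrac12I(s)\ \text{ if }t\ge4s>0 .\tag{10}$$

**Step A5: from size $J$ back to a fixed scale.** Let $s_k=r_k^2/2$ and $\theta_k=r_{k-1}^2/8$ for $k\ge1$. From $r_k\le r_{k-1}/4$ we get $\theta_k\ge2r_k^2=4s_k$; also $\theta_{k+1}=s_k/4$, and $\theta_k\downarrow0$. Choose $k_0\ge1$ with $\theta_{k_0}\le T$ and let $J\ge k_0$. The claim: for $k_0\le k\le J$ there is $\sigma_k\in(0,\theta_k]$ with $I(\sigma_k)\ge\eta m_k$. The proof is by descending induction on $k$.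

First, $I(s_k)\ge\frac12\eta m_{k+1}$. If $k=J$, then $u(0)\ge m_{J+1}\varphi_{J+1}$, whose support lies in $|y|\le r_{J+1}\le r_J/4\le\frac12\Lambda\sqrt{s_J}$, and (10) with $s=0$ gives $I(s_J)\ge\frac12m_{J+1}\ge\frac12\eta m_{J+1}$. If $k<J$, then $\sigma_{k+1}\le\theta_{k+1}=s_k/4$, and (10) gives $I(s_k)\ge\frac12I(\sigma_{k+1})\ge\frac12\eta m_{k+1}$.

Now either $I(\sigma)>\eta m_k$ for some $\sigma\in[2s_k,\theta_k]$, and we take $\sigma_k=\sigma$; or Step A3 applies with $s=s_k$, $t=\theta_k$, and $2s_k=r_k^2$. In the second case (9) and (6) give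
$$I(\theta_k)\ge\tfrac12\cdot\tfrac12\eta m_{k+1}\cdot\frac{4m_k}{m_{k+1}}=\eta m_k,$$
and we take $\sigma_k=\theta_k$. The claim is proved.

For $k=k_0$, since $\int u$ is nondecreasing, $\sum_{j>J}j|c_j(\theta_{k_0})|_{L^1}\ge I(\sigma_{k_0})\ge\eta m_{k_0}$ for every $J\ge k_0$, where $k_0$ does not depend on $J$. This contradicts $c(\theta_{k_0})\in X_1$, and Theorem A is proved. $\blacksquare$

## 7. Theorem B: slow fuel and nearly immobile seeds on the line

Let $d=1$. Even clusters $2k$ are fuel: initially a Gaussian of height about $h_k$ (in mass) and width $r_k$, with diffusivity $\delta_k$. Odd clusters grow by absorbing fuel, and an odd cluster $J$ can absorb $2l$ only if $J\ge j_l$, where $j_1<j_2<\cdots$ are odd sizes, far apart. A seed of mass $w_k$, made of clusters $j_k$, sits near the origin. Let $U_k$ be the mass density of odd clusters of size at least $j_k$. We shall see that fuel $k$ lifts $U_k$ to total mass at least $\mu_k/4$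 by a time $\tau_k\to0$. After that, the part of $U_k$ with sizes in $[j_k,j_{k+1})$, which started from $w_k$, and the part $U_{k+1}$, which had mass about $\mu_{k+1}$ near the origin at the early time $\tau_{k+1}$, are multiplied by essentially the same factor $e^{X_k}$. Since $w_k/\mu_{k+1}=4^{-k}$, almost all of $U_k$ must be in $U_{k+1}$, for every large $k$. So a fixed mass sits above every size.

The tuning comes from depletion. With $\tau_k=r_k/\mu_k$ and $\delta_k=r_k\mu_k$ one has $\delta_k\tau_k=r_k^2$ and $(\tau_k/\delta_k)^{1/2}=1/\mu_k$. The first relation keeps the bump at height comparable to $h_k$ up to time $\tau_k$. The second says that absorbers of total mass $\mu_k/4$, wherever they sit, reduce the fuel density at the origin by at most a fixed fraction of $h_k$ (Step B6).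

**Construction.** Let $\mu_k=\kappa8^{-k}$, $w_k=4^{-k}\mu_{k+1}$ and $g_k=2\log(\mu_k/w_k)=2\log(8\cdot4^k)$, with $\kappa>0$ so small that $\sum_k(2\sqrt\pi\,g_k\mu_k+w_k)\le1$. Put $\zeta_0=1$, $H_0=0$, $\varepsilon_0=1$. For $k=1,2,\dots$ choose successively:

1. $r_k>0$ so small that, with $\tau_k=r_k/\mu_k$ and $\delta_k=r_k^2/\tau_k=r_k\mu_k$: $\tau_k\le2^{-k}$, $\delta_k\le1$, $(H_{k-1}+4/\zeta_{k-1})\tau_k\le\frac18$. Put $h_k=g_k/\tau_k$, $H_k=\sum_{l\le k}h_l$, $\lambda_k=h_k/r_k+4h_k\delta_k^{-3/4}$. Note $h_kr_k=g_k\mu_k$.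
2. $\zeta_k\in(0,\zeta_{k-1}/2]$ with $\zeta_k^{1/2}\sum_{l\le k}\lambda_l\le\frac18$.
3. $\varepsilon_k\in(0,\varepsilon_{k-1}]$ with $64\varepsilon_k\le\zeta_k^2/8$ and $4e^{H_k}e^{-\zeta_k^2/(16\varepsilon_k)}\le1$.
4. An odd $j_k$: $j_1=3$, and for $k\ge2$, $j_k>j_{k-1}+2k$ and $2j_ke^{-\vartheta_kj_k}\sum_{l<k}\frac{w_l}{j_l}e^{j_l}\le e^{-H_k}w_k$. Here $\vartheta_k=\vartheta(1)$, where $\vartheta'=-\sum_{l<k}\frac{h_l}{2l}(e^{2l\vartheta}-1)$, $\vartheta(0)=1$.

In item 4, $0$ is an equilibrium of the differential equation, so $\vartheta$ is decreasing and positive; $\vartheta_k>0$ does not depend on $j_k$, so the condition holds for $j_k$ large. Also $j_k\ge2k+1$ for all $k$, by induction.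

The coefficients are $d_{2k}=\delta_k$; $d_J=\varepsilon_k$ for odd $J\in[j_k,j_{k+1})$; $d_1=1$; $B\equiv0$; and
$$a_{J,2l}=a_{2l,J}=J\ \text{ if $J$ is odd and }J\ge j_l;\qquad a_{i,j}=0\ \text{ otherwise.}$$
So $0\le a_{i,j}\le i+j$ and $0<d_i\le1$. The data are
$$c_{0,2k}=\frac{h_k}{2k}e^{-x^2/4r_k^2},\qquad c_{0,j_k}=\frac{w_k}{j_k}\,\frac1{\zeta_k}1_{|x|<\zeta_k/2},\qquad\text{all other }c_{0,i}=0 .$$
The fuel $2k$ has mass $h_k\sqrt{4\pi}\,r_k=2\sqrt\pi g_k\mu_k$ and the seed $j_k$ has mass $w_k$, so $\|c_0\|_1=\sum_k(2\sqrt\pi g_k\mu_k+w_k)\le1$.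

Suppose there is a solution on $[0,T_*)$. Let $T=\min(1,T_*/2)$; all times below lie in $[0,T]$, and $J$ always denotes an odd number. Write
$$f_l=c_{2l},\qquad F_l=2lf_l,\qquad U_k=\sum_{J\ge j_k}Jc_J .$$
Pairs with even sum do not react, so
$$R_{2l}=-f_lU_l,\qquad R_J=\sum_{l:\,J-2l\ge j_l}(J-2l)f_lc_{J-2l}-\sum_{l:\,j_l\le J}Jf_lc_J .$$
The factor $\frac12$ in $K_{1,J}$ cancels against the two orders of each pair. In words: a cluster $J$ absorbs $2l$ (if $j_l\le J$) at rate $Jf_lc_J$ and becomes $J+2l$. Moreover $R_1=0$ and $c_{0,1}=0$, so $c_1\equiv0$.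

**Step B1: bounds and regularity for the fuel.** We need upper bounds for $F_l$, and a modulus of continuity in $x$, so that the value at $x=0$ represents a neighborhood. By Section 5, $\int U_l(t)\,dx\le\|c_0\|_1\le1$. The mild formula
$$F_l(t)=e^{t\delta_l\partial_x^2}F_l(0)-\int_0^te^{(t-s)\delta_l\partial_x^2}(F_lU_l)(s)\,ds$$
gives $0\le F_l(t)\le e^{t\delta_l\partial_x^2}F_l(0)\le h_l$. Integrating it, $\int_0^T\!\int F_lU_l\le\int F_l(0)=2\sqrt\pi g_l\mu_l$. With the Gaussian example of Section 1 and $\sup_{z\ge0}ze^{-z^2/4}=\sqrt2e^{-1/2}<1$,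
$$F_l(t,x)\le h_lr_l\,a^{-1/2}e^{-x^2/4a}\Big|_{a=r_l^2+\delta_lt}\le\frac{g_l\mu_l}{|x|}.\tag{11}$$

The first term of the mild formula has Lipschitz constant at most $\sup_x\frac{h_l|x|}{2r_l^2}e^{-x^2/4r_l^2}\le h_l/r_l$. For the second, $0\le p_\tau\le\tau^{-1/2}$ and $|p_\tau'|\le\tau^{-1}$ give
$$|p_\tau(z)-p_\tau(z')|\le\min\big(\tau^{-1/2},\tau^{-1}|z-z'|\big)\le\tau^{-3/4}|z-z'|^{1/2}.$$
As $\|F_lU_l(s)\|_{L^1}\le h_l$, the second term has $\frac12$-Hölder constant at most $h_l\int_0^t(\delta_l(t-s))^{-3/4}ds\le4h_l\delta_l^{-3/4}$. From now on $F_l(t,x)$ denotes the representative given pointwise by the mild formula. It is jointly measurable and continuous in $x$, satisfies $0\le F_l\le h_l$ and (11) everywhere, and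
$$|F_l(t,x)-F_l(t,0)|\le\lambda_l|x|^{1/2},\qquad|x|\le1,\ t\in(0,T].\tag{12}$$
Put $F^{\le k}=\sum_{l\le k}F_l\le H_k$ and $X_k(t)=\int_0^tF^{\le k}(s,0)\,ds\ge0$. By (12) and item 2, $|F^{\le k}(t,x)-F^{\le k}(t,0)|\le\frac18$ for $|x|\le\zeta_k$.

**Step B2: the weak identity for $U_k$.** This is the mass balance above size $j_k$; the point is that no mass escapes to infinite size in it. Let $\psi\ge0$ be bounded, $C^1$, piecewise $C^2$ with bounded second derivative, and $0\le s\le t\le T$. Then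
$$\int\psi U_k(t)=\int\psi U_k(s)+\int_s^t\!\!\int\Big[\sum_{J\ge j_k}Jd_Jc_J\psi''+\psi\Big(\sum_lF_lU_{\max(l,k)}+\mathrm{in}_k\Big)\Big]dx\,d\sigma,\tag{13}$$
$$\mathrm{in}_k=\sum_{J<j_k\le J+2l,\ j_l\le J}(J+2l)Jf_lc_J\ge0 ,$$
a finite sum that involves only $l<k$, since $j_l\le J<j_k$.

For the proof let $n\ge j_k+2k$, apply Lemma 1 to the equations for $J\in[j_k,n]$ with test function $J\psi$, and add. In the gain terms rename $J-2l$ as $J$, so that $J$ is the absorbing cluster. Absorbers below $j_k$ give $\mathrm{in}_k$; there the restriction $J+2l\le n$ is automatic, since $J<j_k$ and $l<k$. For absorbers $J\ge j_k$, gain minus loss is $f_lc_J$ times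
$$(J+2l)J\,1_{J+2l\le n}-J^21_{J\le n}=2lJ\,1_{J+2l\le n}-J^21_{J\le n<J+2l}.$$
So the reaction term is $\psi$ times
$$\sum_{J\ge j_k}\sum_{l:j_l\le J}2lf_lJc_J1_{J+2l\le n}+\mathrm{in}_k-\mathrm{loss}_n,\qquad\mathrm{loss}_n=\sum_{J\ge j_k}\sum_{l:j_l\le J}J^2f_lc_J1_{J\le n<J+2l}.$$
All these sums are finite with terms in $L^1(\Omega_T)$, because $Jf_lc_J\le K_{2,J}$. As $n\to\infty$ the first sum increases to $\sum_lF_lU_{\max(l,k)}\le\sum_lF_lU_l$, which is in $L^1(\Omega_T)$ by Step B1.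

For the loss we average as in Step A1. At most $\min(2l,N)$ values $n\in[N,2N-1]$ satisfy $J\le n<J+2l$, and none unless $N-2l<J<2N$. Since $\frac{2l}NJ^2f_l\le4lJf_l=2F_lJ$ for $J<2N$,
$$\frac1N\sum_{n=N}^{2N-1}\mathrm{loss}_n\le\sum_l\sum_{\substack{J\ge j_l\\N-2l<J<2N}}\frac{\min(2l,N)}NJ^2f_lc_J\le2\sum_lF_l\sum_{J\ge\max(j_l,N-2l)}Jc_J .$$
The $l$th term on the right is at most $2F_lU_l$, whose $L^1(\Omega_T)$ norms are summable in $l$, and for fixed $l$ it tends to $0$ in $L^1(\Omega_T)$ as $N\to\infty$ by dominated convergence. So $\mathrm{loss}_n\to0$ in $L^1(\Omega_T)$ along a sequence $n_N\to\infty$. The diffusion terms converge, being dominated by $|\psi''|\sum_JJc_J$, and the terms at times $s,t$ converge monotonically. This proves (13). With $\psi=1$ it shows that $\int U_k(t)\,dx$ is nondecreasing in $t$.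

**Step B3: the inflow is negligible, $\int_0^T\!\int\mathrm{in}_k\le e^{-H_k}w_k$.** The seeds of lower blocks must not pollute block $k$; this is what the rapid growth of $j_k$ is for. For $k=1$, $\mathrm{in}_1=0$, since no $j_l$ is below $3$. Let $k\ge2$. Clusters $J<j_k$ absorb only $2l$ with $l<k$. With $\vartheta$ from item 4 let $\mathcal M(t)=\int\sum_{J<j_k}c_Je^{\vartheta(t)J}dx$, which is absolutely continuous by Lemma 1 with $\psi=1$. An absorption at rate $Jf_lc_J$ replaces $e^{\vartheta J}$ by $e^{\vartheta(J+2l)}$ if $J+2l<j_k$, and removes $e^{\vartheta J}$ otherwise. Adding the crossing terms on the left, for a.e. $t$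
$$\frac{d\mathcal M}{dt}+\int\sum_{J<j_k\le J+2l,\ j_l\le J}Jf_lc_Je^{\vartheta(J+2l)}dx=\int\sum_{J<j_k}Jc_Je^{\vartheta J}\Big[\vartheta'+\sum_{l:j_l\le J}f_l(e^{2l\vartheta}-1)\Big]dx\le0,$$
since $f_l\le h_l/2l$. Integrate over $[0,T]$: the crossing terms integrate to at most $\mathcal M(0)=\sum_{l<k}\frac{w_l}{j_l}e^{j_l}$. In them $j_k\le J+2l\le j_k+2k\le2j_k$, and $\vartheta\ge\vartheta_k$ because $T\le1$. So $\int_0^T\!\int\mathrm{in}_k\le2j_ke^{-\vartheta_kj_k}\mathcal M(0)\le e^{-H_k}w_k$ by item 4.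

**Step B4: upper bound for the block $G_k:=U_k-U_{k+1}$.** The sizes in $[j_k,j_{k+1})$ must not grow by more than the factor $e^{X_k}$:
$$\int G_k(t)\,dx\le4w_ke^{X_k(t)},\qquad0\le t\le T.\tag{14}$$
All sizes $J\in[j_k,j_{k+1})$ have diffusivity $\varepsilon_k$ and absorb only $2l$ with $l\le k$. An absorption that stays in the block contributes $2lf_lJc_J$ to $\sum JR_J$ over the block, one that leaves contributes $-J^2f_lc_J\le0$, and gains from below $j_k$ are at most $\mathrm{in}_k$. Hence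
$$G_k(t)\le e^{t\varepsilon_k\partial_x^2}G_k(0)+\int_0^te^{(t-s)\varepsilon_k\partial_x^2}\big[F^{\le k}G_k+\mathrm{in}_k\big](s)\,ds .$$
By Lemma 2(ii) with $H=H_k$ and $t\le1$, with $Y_s=y+\sqrt{2\varepsilon_k}\,W_s$,
$$\int G_k(t)\le\int G_k(0,y)\,\mathbb E_y\Big[e^{\int_0^tF^{\le k}(s,Y_s)ds}\Big]dy+e^{H_k}\int_0^T\!\!\int\mathrm{in}_k .$$
The last term is at most $w_k$ by Step B3. The only seed in the block is $j_k$, so $G_k(0)$ has mass $w_k$ and support in $|y|\le\zeta_k/2$. For such $y$, on $\{\sup_{s\le1}|Y_s|\le\zeta_k\}$ the exponent is at most $X_k(t)+\frac18$. The complement is contained in $\{\sup_{s\le1}|W_s|>\zeta_k/(2\sqrt{2\varepsilon_k})\}$, which by the reflection principle has probability at most $4e^{-\zeta_k^2/(16\varepsilon_k)}\le e^{-H_k}$ (item 3), and there the exponential is at most $e^{H_k}$. So the expectation is at most $e^{1/8}e^{X_k(t)}+1\le3e^{X_k(t)}$, and (14) follows.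

**Step B5: lower bound for localized mass.** Near the origin all of $U_k$ and $U_{k+1}$ grows at least by nearly the same factor. Let $\chi_k(x)=\big((1-x^2/\zeta_k^2)_+\big)^2$. With $q=1-x^2/\zeta_k^2\in(0,1]$,
$$\chi_k''=2(q')^2+2qq''=\zeta_k^{-2}\big(8(1-q)-4q\big)=\zeta_k^{-2}(8-12q)\ge-5\zeta_k^{-2}q^2=-5\zeta_k^{-2}\chi_k ,$$
since $8-12q+5q^2$ has discriminant $144-160<0$. The claim: for $m\in\{k,k+1\}$ and $Q(t)=\int\chi_kU_m(t)\,dx$,
$$Q(t)\ge Q(s)\,e^{X_k(t)-X_k(s)-1/4},\qquad0\le s\le t\le T.\tag{15}$$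
Use (13) with index $m$ and $\psi=\chi_k$. Since $d_J\le\varepsilon_k$ for $J\ge j_m$, the diffusion term is at least $-5\varepsilon_k\zeta_k^{-2}Q\ge-\frac18Q$ by item 3. Next, $\sum_lF_lU_{\max(l,m)}\ge F^{\le k}U_m$, because $l\le k\le m$ in $F^{\le k}$. On $\operatorname{supp}\chi_k$, $F^{\le k}(t,x)\ge F^{\le k}(t,0)-\frac18$. Finally $\mathrm{in}_m\ge0$. So $Q$ is absolutely continuous and $Q'\ge\big(F^{\le k}(\cdot,0)-\frac14\big)Q$ a.e. Gronwall and $t-s\le1$ give (15).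

**Step B6: fuel $k$ ignites $U_k$: $\int U_k(\tau_k)\,dx\ge\frac14\mu_k$ if $\tau_k\le T$.** Here the tuning of $\tau_k,\delta_k$ is used. Suppose not. By monotonicity $\int U_k(t)<\frac14\mu_k$ for $t\le\tau_k$. Since $F_k\le h_k$, the mild formula at $x=0$ gives for $t\le\tau_k$
$$F_k(t,0)\ge\frac{h_k}{(1+\delta_kt/r_k^2)^{1/2}}-h_k\int_0^t\frac{\mu_k/4}{\sqrt{4\pi\delta_k(t-s)}}\,ds .$$
The first term is at least $h_k/\sqrt2$, because $\delta_k\tau_k=r_k^2$. The second is at most $h_k\frac{\mu_k}4\cdot\frac{2\sqrt{\tau_k}}{\sqrt{4\pi\delta_k}}=\frac{h_k}{4\sqrt\pi}$, because $(\tau_k/\delta_k)^{1/2}=1/\mu_k$. So $F_k(t,0)\ge\big(\frac1{\sqrt2}-\frac1{4\sqrt\pi}\big)h_k\ge\frac12h_k$, and $X_k(\tau_k)\ge\frac12h_k\tau_k=\frac12g_k$. Since $\chi_k\ge\frac9{16}$ on $|x|\le\zeta_k/2$, (15) with $m=k$, $s=0$ gives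
$$\int U_k(\tau_k)\ge\tfrac9{16}w_ke^{-1/4}e^{g_k/2}=\tfrac9{16}e^{-1/4}\mu_k>\tfrac14\mu_k ,$$
a contradiction.

**Step B7: the ignited mass sits near the origin: for $k\ge2$ with $\tau_k\le T$, $\int\chi_{k-1}U_k(\tau_k)\,dx\ge\mu_k/10$.** We need this in order to feed $U_k$ into (15) with index $k-1$. Let $\Xi$ be even, $C^1$, piecewise quadratic, $0\le\Xi\le1$, with $\Xi=0$ for $|x|\le\zeta_{k-1}/4$ and $\Xi=1$ for $|x|\ge\zeta_{k-1}/2$. On the transition interval, of length $\ell=\zeta_{k-1}/4$, take one parabola on each half; then $|\Xi''|\le4\ell^{-2}=64\zeta_{k-1}^{-2}$. Let $E(t)=\int\Xi U_k(t)\,dx$. Then $E(0)=0$, because $U_k(0)$ is supported in $|x|\le\zeta_k/2\le\zeta_{k-1}/4$.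

On $\operatorname{supp}\Xi$ use $F_l\le h_l$ for $l<k$, and (11) with $|x|\ge\zeta_{k-1}/4$ and $\sum_lg_l\mu_l\le1$ for $l\ge k$: $\sum_lF_l\le H_{k-1}+4/\zeta_{k-1}\le1/(8\tau_k)$ by item 1. Also $\sum_lF_lU_{\max(l,k)}\le(\sum_lF_l)U_k$, and $64\varepsilon_k\zeta_{k-1}^{-2}\le64\varepsilon_{k-1}\zeta_{k-1}^{-2}\le\frac18$ by item 3. So (13), Step B3, monotonicity of $\int U_k$ and $\tau_k\le1$ give, for $t\le\tau_k$,
$$E(t)\le\tfrac18\int U_k(\tau_k)\,dx+w_k+\frac1{8\tau_k}\int_0^tE(\sigma)\,d\sigma .$$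
By Gronwall, $E(\tau_k)\le e^{1/8}\big(\frac18\int U_k(\tau_k)+w_k\big)$, and $w_k=4^{-k}\mu_k/8\le\mu_k/128$ since $k\ge2$. With Step B6,
$$\int_{|x|\le\zeta_{k-1}/2}U_k(\tau_k)\,dx\ge\int U_k(\tau_k)-E(\tau_k)\ge\Big(1-\frac{e^{1/8}}8\Big)\frac{\mu_k}4-\frac{e^{1/8}\mu_k}{128}\ge0.2\,\mu_k .$$
There $\chi_{k-1}\ge\frac9{16}$, and $\frac9{16}\cdot0.2>\frac1{10}$.

**Step B8: a fixed mass above every size.** Now we compare the block $G_k$ with $U_{k+1}$. Choose $k_0\ge1$ with $2^{-k_0-1}\le T$, so $\tau_{k+1}\le T$ for all $k\ge k_0$. For such $k$ use Step B7 with index $k+1$, then (15) with $m=k+1$, $s=\tau_{k+1}$, $t=T$. Since $X_k(\tau_{k+1})\le H_k\tau_{k+1}\le\frac18$ (item 1 with index $k+1$),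
$$\int U_{k+1}(T)\ge\frac{\mu_{k+1}}{10}e^{-3/8}e^{X_k(T)}\ge\frac{\mu_{k+1}}{15}e^{X_k(T)} .$$
With (14), $\int G_k(T)\le60\,\frac{w_k}{\mu_{k+1}}\int U_{k+1}(T)=60\cdot4^{-k}\int U_{k+1}(T)$. As $U_k=G_k+U_{k+1}$, for all $K>k_0$
$$0<w_{k_0}\le\int U_{k_0}(0)\le\int U_{k_0}(T)\le\prod_{k\ge k_0}\big(1+60\cdot4^{-k}\big)\int U_K(T).$$
The infinite product is finite. But $\int U_K(T)\le\sum_{i\ge j_K}i|c_i(T)|_{L^1}\to0$ as $K\to\infty$, because $c(T)\in X_1$. This contradiction proves Theorem B. $\blacksquare$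

## 8. Theorem C: a concave weight and equal diffusion

Here the weighted-mass estimate of Section 4 is carried out. Replacing $c(t)$ by $c(t/\delta)$ divides $a$ and $B$ by $\delta$ and keeps all hypotheses, so we may take $\delta=1$. We may also assume $p<\infty$, since $\rho_0\in L^1\cap L^\infty$ lies in every $L^p$. Put $P(t)=S(t)\rho_0$.

**Step C1: a weight adapted to the data.** The second moment of $c_0$ may be infinite, so we construct a superlinear weight for which the weighted data are still in $L^1\cap L^p$. Write $\|\cdot\|_{L^1\cap L^p}=\|\cdot\|_{L^1}+\|\cdot\|_{L^p}$. Since $\sum_{i>I}ic_{0,i}\to0$ in $L^1\cap L^p$ as $I\to\infty$, there are $0=I_0<I_1<\cdots$ with nondecreasing gaps and $\|\sum_{i>I_m}ic_{0,i}\|_{L^1\cap L^p}\le4^{-m}$ for $m\ge1$. Let $\phi$ be piecewise linear with $\phi(I_m)=m+1$. Its slopes are nonincreasing, so $\phi$ is concave; it is nondecreasing, $\phi(0)=1$, and $\phi\to\infty$. Put $\Phi(i)=i\phi(i)$.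 If $I_m<i\le I_{m+1}$, then $\phi(i)\le m+2$; so $\phi(i)\le2+\sum_{m\ge1}1_{i>I_m}$, and
$$M_0:=\sum_i\Phi(i)c_{0,i}\le2\rho_0+\sum_{m\ge1}\sum_{i>I_m}ic_{0,i}\in L^1\cap L^p .$$
By concavity and $\phi(0)\ge0$, $0\le\phi(i+j)-\phi(i)\le\min\big(\phi(j),\frac ji\phi(i)\big)$. Since
$$\Phi(i+j)-\Phi(i)-\Phi(j)=i\big(\phi(i+j)-\phi(i)\big)+j\big(\phi(i+j)-\phi(j)\big),$$
and each summand lies between $0$ and $\min(i\phi(j),j\phi(i))$, we get $0\le\Phi(i+j)-\Phi(i)-\Phi(j)\le2\min(i\phi(j),j\phi(i))$. Multiplying by $i+j$, with the bound $2j\phi(i)$ for the factor $i$ and $2i\phi(j)$ for the factor $j$,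
$$(i+j)\big(\Phi(i+j)-\Phi(i)-\Phi(j)\big)\le2\big(j\Phi(i)+i\Phi(j)\big).\tag{16}$$

**Step C2: truncated systems.** These have solutions by the quoted result, and on them all sums are finite. Let $c^n_{0,i}=\min(c_{0,i},n)1_{i\le n}$, $a^n_{i,j}=a_{i,j}1_{i+j\le n}$, $B^n_i=B_i1_{i\le n}$. These satisfy (4), so there is a global solution $c^n$. For $i>n$ all four reaction terms vanish and so do the data, hence $c^n_i=0$ and the system is finite. Symmetrizing the coagulation terms and using $\sum_{i<j}i\beta_{j,i}=j$ for $j\ge2$ and $B_1=0$, we get $\sum_iiR^n_i=0$. Hence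
$$\rho^n:=\sum_iic^n_i=S(t)\rho^n_0\le P(t),\qquad\rho^n_0=\sum_iic^n_{0,i},$$
and for fixed $n$, $\rho^n$ is bounded in $L^1\cap L^\infty$ uniformly in $t$. Let $M^n=\sum_i\Phi(i)c^n_i\le\phi(n)\rho^n$. By (16) the coagulation part of $\sum\Phi(i)R^n_i$ is
$$\tfrac12\sum_{i,j}a^n_{i,j}\big(\Phi(i+j)-\Phi(i)-\Phi(j)\big)c^n_ic^n_j\le A\sum_{i,j}\big(j\Phi(i)+i\Phi(j)\big)c^n_ic^n_j=2A\rho^nM^n .$$
The fragmentation part is $\sum_jB^n_jc^n_j\big(\sum_{i<j}i\beta_{j,i}\phi(i)-j\phi(j)\big)\le0$, since $\phi$ is nondecreasing. All diffusivities are equal, so for $0\le s\le t$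
$$M^n(t)\le S(t-s)M^n(s)+2A\int_s^tS(t-\sigma)(\rho^nM^n)(\sigma)\,d\sigma,\qquad M^n(0)\le M_0 .\tag{17}$$

**Step C3: uniform bounds.** The claim, which gives tightness in the size: for every $T$, $\int_0^T\!\int\rho^nM^n\le C_T$ and $\sup_{t\le T}\|M^n(t)\|_{L^1}\le C_T$ uniformly in $n$; moreover $P^2\in L^1(\Omega_T)$.

Case (a): $p>d/2$, $p\ge1$. Then $\|P(s)\|_\infty\le(4\pi s)^{-d/2p}\|\rho_0\|_{L^p}$ is integrable on $(0,T)$. Integrating (17) with $s=0$ gives $\|M^n(t)\|_{L^1}\le\|M_0\|_{L^1}+2A\int_0^t\|P(\sigma)\|_\infty\|M^n(\sigma)\|_{L^1}d\sigma$, and Gronwall bounds $\|M^n(t)\|_{L^1}$. Then $\int_0^T\!\int\rho^nM^n\le\int_0^T\|P\|_\infty\|M^n\|_{L^1}\,d\sigma$ is bounded, and $\int P^2dx\le\|P\|_\infty\|\rho_0\|_{L^1}$ is integrable in time.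

Case (b): $d\ge3$ and $p=d/2=:q$. Now $\|P(s)\|_\infty$ need not be integrable, and we use a smallness argument in $L^r$ with $r=2d/3$. Then $r\ge2$, $q<r$, $\frac d2\big(\frac1q-\frac1r\big)=\frac14$ and $\frac d{2r}=\frac34$. Put $\epsilon(T)=\sup_{0<s\le T}s^{1/4}\|P(s)\|_{L^r}$. Splitting $\rho_0=\rho_01_{\rho_0\le L}+\rho_01_{\rho_0>L}$, with the first part in $L^r$,
$$\epsilon(T)\le T^{1/4}\|\rho_01_{\rho_0\le L}\|_{L^r}+C\|\rho_01_{\rho_0>L}\|_{L^q}.$$
Choosing $L$ large and then $T$ small, $\epsilon(T)\to0$ as $T\to0$. Let $N^n_T=\sup_{0<s\le T}s^{1/4}\|M^n(s)\|_{L^r}$, which is finite since $M^n\le\phi(n)\rho^n$. By Hölder, $\|(\rho^nM^n)(\sigma)\|_{L^{r/2}}\le\sigma^{-1/2}\epsilon(T)N^n_T$. With $\|S(\tau)\|_{L^{r/2}\to L^r}\le C\tau^{-3/4}$ and (17) with $s=0$, for $t\le T$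
$$\|M^n(t)\|_{L^r}\le Ct^{-1/4}\|M_0\|_{L^q}+C\int_0^t(t-\sigma)^{-3/4}\sigma^{-1/2}d\sigma\ \epsilon(T)N^n_T\le Ct^{-1/4}\big(\|M_0\|_{L^q}+\epsilon(T)N^n_T\big),$$
because the time integral is a constant times $t^{-1/4}$. Hence there is $T_1>0$ independent of $n$ with $C\epsilon(T_1)\le\frac12$, and then $N^n_{T_1}\le2C\|M_0\|_{L^q}$; decreasing $T_1$, we may assume $T_1\le T$ for the given $T$.

Let $r'=2d/(2d-3)$ be the exponent conjugate to $r$. If $d\ge4$, then $1\le r'\le q$ and $\|P(s)\|_{L^{r'}}\le\|\rho_0\|_{L^1}+\|\rho_0\|_{L^q}$. If $d=3$, then $r'=2$ and $\|P(s)\|_{L^2}\le Cs^{-1/4}\|\rho_0\|_{L^{3/2}}$. In both cases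
$$\int_0^{T_1}\!\!\int\rho^nM^n\le\int_0^{T_1}\|P(s)\|_{L^{r'}}\|M^n(s)\|_{L^r}\,ds\le C,$$
the integrand being at most $C\max(s^{-1/4},s^{-1/2})$. Integrating (17) gives $\sup_{t\le T_1}\|M^n(t)\|_{L^1}\le C$. For $t\ge T_1$, $\|P(t)\|_\infty\le(4\pi T_1)^{-d/2}\|\rho_0\|_{L^1}$, so (17) with $s=T_1$ and Gronwall give the bounds on $[T_1,T]$. Finally, $\|P(s)\|_{L^2}^2$ is bounded if $d\ge4$ (then $1\le2\le q$) and is at most $Cs^{-1/2}\|\rho_0\|_{L^{3/2}}^2$ if $d=3$. This proves the claim.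

**Step C4: compactness.** The purpose is to extract a limit $c$ of the $c^n$. Since $i+j\le(i+1)j$, we have $a_{i,j}\le A(i+1)j$, and $b_i:=\sup_{j>i}B_j\beta_{j,i}/j<\infty$ by the fragmentation hypothesis. Hence $K_{1,i}$ and $K_{2,i}$ for $c^n$ are at most $C_iP^2$, and $F_{1,i},F_{2,i}$ are at most $C_iP$, so $|R^n_i|\le C_i(P+P^2)=:g_i\in L^1(\Omega_T)$. By the Dunford–Pettis theorem and a diagonal argument, along a subsequence $R^n_i\rightharpoonup R^*_i$ weakly in $L^1(\Omega_T)$ for all $i$ and $T$, and $|R_i^*|\le g_i$. Let $v_n(t)=\int_0^tS(t-s)R^n_i(s)\,ds$, and let $v^h_n$ be the same integral over $s<t-h$. First,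
$$\|v_n(t)-v_n^h(t)\|_{L^1}\le\int_{(t-h)_+}^t\|g_i(s)\|_{L^1}\,ds\to0\qquad(h\to0)$$
uniformly in $n$. Second, for fixed $h,t$, $v^h_n(t,x)$ converges for every $x$, because the kernel $p_{t-s}(x-y)1_{s<t-h}$ is bounded; it is dominated by $\int_0^tS(t-s)g_i\,ds\in L^1(\mathbb R^d)$, so it converges in $L^1(\mathbb R^d)$. The same estimates hold for $R^*_i$, and $c^n_{0,i}\to c_{0,i}$ in $L^1$. Hence for each $t$
$$c^n_i(t)\to c_i(t):=S(t)c_{0,i}+\int_0^tS(t-s)R^*_i(s)\,ds\quad\text{in }L^1(\mathbb R^d),$$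
and $c_i\in C([0,T];L^1)$, $c_i\ge0$. Since $\|c^n_i(t)\|_{L^1}\le\|\rho_0\|_{L^1}$, the convergence also holds in $L^1(\Omega_T)$, and a.e. for all $i$ along a further subsequence.

**Step C5: identification of the limit.** It remains to show $R^*_i=R_i(c)$. By domination by $P^2$, $c^n_ic^n_j\to c_ic_j$ in $L^1(\Omega_T)$. So $K_{1,i}$, $F_{1,i}$ and each finite part of $K_{2,i}$, $F_{2,i}$ converge in $L^1(\Omega_T)$; for fixed indices the truncated coefficients equal the original ones once $n$ is large. The tails are uniformly small by Step C3: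
$$\int_0^T\!\!\int\sum_{j>J}a^n_{i,j}c^n_ic^n_j\le\frac{A(i+1)}{\phi(J)}\int_0^T\!\!\int\rho^nM^n\le\frac{C_{i,T}}{\phi(J)},\qquad\sum_{j>J}B^n_j\beta_{j,i}c^n_j\le\sup_{j>J}\frac{B_j\beta_{j,i}}j\,P ,$$
and the same bounds hold for the limit by Fatou. Hence $R^n_i\to R_i(c)$ in $L^1(\Omega_T)$, $R^*_i=R_i(c)$, and each of the four terms is in $L^1(\Omega_T)$. For each $I$, $\sum_{i\le I}ic_i(t)=\lim_n\sum_{i\le I}ic^n_i(t)\le S(t)\rho_0$, so $c(t)\in X_1^+$ and $c$ is a solution on $[0,\infty)$.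

Finally, $\|\sum_{i>J}ic^n_i(t)\|_{L^1}\le\|M^n(t)\|_{L^1}/\phi(J)\le C_T/\phi(J)$ for $t\le T$, and $\rho^n_0\to\rho_0$ in $L^1$. Letting $n\to\infty$ and then $J\to\infty$, $\sum_iic_i(t)=\lim_n\rho^n(t)=S(t)\rho_0$. Undoing the time scaling gives $\sum_iic_i(t)=e^{t\delta\Delta}\rho_0$. $\blacksquare$
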